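# Harish-Chandra cells that no subgroup of Lusztig's quotient describes

## Two cells of type $B_2\times B_2$

Write $W(B_2)=\langle s,l\rangle$, where $s$ is the reflection in the short simple root and $l$ the reflection in the long one. Its irreducible representations are $1$, $\mathrm{sgn}$, the 2-dimensional reflection representation $\sigma$, and the two characters
$$\varepsilon_s:(s,l)\mapsto(-1,1),\qquad \varepsilon_l:(s,l)\mapsto(1,-1).$$

**Theorem 1.** Let $G=(Sp(4,\mathbb C)\times Sp(4,\mathbb C))/\langle(-1,-1)\rangle$, with the real form whose Lie algebra is $\mathfrak{sp}(4,\mathbb R)\oplus\mathfrak{sp}(1,1)$, and let $\lambda=((3,1),(2,1))$. Then $R(\lambda)=R(\mathfrak g,\mathfrak h)$ has type $B_2\times B_2$, $\overline A=(\mathbb Z/2)^2$, and there is a Harish-Chandra cell $C$ with six elements such that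
$$\mathbb ZC\;\cong\;\sigma\otimes\sigma+\varepsilon_s\otimes\varepsilon_l+\varepsilon_l\otimes\varepsilon_s. \tag{1}$$

**Theorem 2.** Let $G=Spin(9,\mathbb C)$ (simple and simply connected), $G(\mathbb R)=Spin(6,3)$, $\lambda=(2,\frac32,1,\frac12)$. Again $R(\lambda)$ has type $B_2\times B_2$, and there is a Harish-Chandra cell with the cell representation (1).

**Corollary 3.** The following statement is false: for every connected complex reductive $G$, every real form $G(\mathbb R)$, every dominant regular $\lambda$ and every Harish-Chandra cell $C\subset\mathrm{Irr}(\mathfrak g,K)_\lambda$ there is a subgroup $\Gamma(C)\subset\overline A(\mathcal O(C))$ with $m_C(\sigma(x,\xi))=m_{\Gamma(C)}(x,\xi)$ for every $(x,\xi)$ in the image of $\Sigma\hookrightarrow\mathcal M(\overline A)$. The cells of Theorem 1 and of Theorem 2 are each a counterexample.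

The statement refuted in Corollary 3 is a conjecture in "Weyl group representations and Harish-Chandra cells". The next two sections explain every symbol in it. Representations of $W(\lambda)$ are taken over $\mathbb Q$, so they are semisimple.

## Coherent continuation and cells, with $SL(2,\mathbb R)$ worked out

Let $G$ be connected complex reductive, $G(\mathbb R)$ a real form with Cartan involution $\theta$, $K=G^\theta$, $\mathfrak g=\mathrm{Lie}(G)$, and $\mathfrak h\subset\mathfrak b\subset\mathfrak g$ a Cartan and a Borel subalgebra, with $W=W(\mathfrak g,\mathfrak h)$. Fix $\lambda\in\mathfrak h^*$ dominant regular. Its integral roots form $R(\lambda)$, with Weyl group $W(\lambda)\subset W$. The $(\mathfrak g,K)$-modules of infinitesimal character $\lambda$ form the category $\mathcal M(\mathfrak g,K)_\lambda$. It has finitely many irreducibles $\mathrm{Irr}(\mathfrak g,K)_\lambda$, and these are a $\mathbb Z$-basis of its Grothendieck group.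

**Definition (coherent family).** Let $\Lambda$ be the lattice of weights of finite-dimensional representations of $G$. A coherent family on $\lambda+\Lambda$ assigns to each $\lambda'\in\lambda+\Lambda$ a virtual module $\Theta(\lambda')$ of infinitesimal character $\lambda'$ such that, for every finite-dimensional $F$,
$$[F\otimes\Theta(\lambda')]=\sum_\nu\Theta(\lambda'+\nu)\qquad(\nu\text{ over the weights of }F,\text{ with multiplicity}).$$

As $\lambda$ is regular, each $X$ of infinitesimal character $\lambda$ lies in exactly one coherent family $\Theta_X$ with $\Theta_X(\lambda)=X$. For $w\in W(\lambda)$ the difference $w\lambda-\lambda$ lies in the root lattice, so the *coherent continuation action* $w\cdot X=\Theta_X(w^{-1}\lambda)$ makes sense.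

**Definition (cell).** For $X,Y\in\mathrm{Irr}(\mathfrak g,K)_\lambda$ put $Y\le_{LR}X$ if $Y$ is a composition factor of $F\otimes X$ for some finite-dimensional representation $F$ of $G^{ad}$. This preorder is due to Joseph. A Harish-Chandra cell $C$ is a class of the equivalence relation "$Y\le_{LR}X$ and $X\le_{LR}Y$". Its cell representation $\mathbb ZC$ is the subquotient of the coherent continuation representation with basis $C$: the span of the elements $\le_{LR}C$, modulo those not in $C$.

**Example.** Take $SL(2,\mathbb R)$, with $\mathfrak h^*=\mathbb C$ normalized so that $\alpha=2$, and $\lambda=1$. The irreducibles are the trivial module $\mathbb C$, the discrete series $D_1^+$ and $D_1^-$ with $K$-types $2,4,\dots$ and $-2,-4,\dots$, and the odd principal series $P$ with all odd $K$-types. The family of $\mathbb C$ has $\Theta(k)=$ the $k$-dimensional module and $\Theta(-k)=-\Theta(k)$, so $s\cdot\mathbb C=-\mathbb C$. The family of $D_1^+$ passes at $0$ through the limit $D_0^+$, with $K$-types $1,3,5,\dots$. Tensoring with $\mathbb C^2$ (weights $\pm1$) gives $K$-types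 $0,2,2,4,4,\dots$, that is, $\mathbb C+2D_1^+$. This must be $\Theta(1)+\Theta(-1)=D_1^++s\cdot D_1^+$, so $s\cdot D_1^+=D_1^++\mathbb C$. The same computation gives $s\cdot D_1^-=D_1^-+\mathbb C$. The family of $P$ passes at $0$ through the spherical principal series, and $\mathbb C^2$ tensored with that has every odd $K$-type twice, so $s\cdot P=P$. There are four cells with one element each, with representations $\mathrm{sgn},1,1,1$. Note that $\mathbb C\le_{LR}D_1^\pm$ but not conversely.

## Families, the group $\overline A$, and five subgroups of $(\mathbb Z/2)^2$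

The cell representation $\mathbb ZC$ contains a unique special irreducible $\sigma(C)$ of $W(\lambda)$ (Joseph and others). Let $\Sigma$ be the Lusztig family of $\sigma(C)$. Let $\mathcal O=\mathcal O(C)$ be the special nilpotent orbit, in a complex reductive Lie algebra with root system $R(\lambda)$, whose Springer representation with trivial local system is $\sigma(C)$; here the trivial representation corresponds to the regular orbit and $\mathrm{sgn}$ to the zero orbit. Lusztig's canonical quotient $\overline A=\overline A(\mathcal O)$ of the component group of $\mathcal O$ is the finite group attached to $\Sigma$. Let $\mathcal M(\overline A)$ be the set of pairs $(x,\xi)$, with $x\in\overline A$ up to conjugacy and $\xi$ an irreducible representation of the centralizer $Z_{\overline A}(x)$ up to isomorphism. Lusztig gives an injection $\Sigma\hookrightarrow\mathcal M(\overline A)$, and $\sigma(x,\xi)$ denotes the member of $\Sigma$ with image $(x,\xi)$.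

**Definition (the multiplicities $m_\Gamma$).** For a subgroup $\Gamma\subset\overline A$, let $m_\Gamma(x,\xi)$ be the multiplicity of $\xi$ in the permutation representation of $Z_{\overline A}(x)$ on $\{h\Gamma\in\overline A/\Gamma: h^{-1}xh\in\Gamma\}$.

**Fact 4 (McGovern, Binegar).** Let $C$ be a Harish-Chandra cell.

1. $\mathbb ZC=\sum_{\tau\in\Sigma}m_C(\tau)\tau$ with $m_C(\tau)\in\mathbb N$ and $m_C(\sigma(C))=1$.
2. If $G(\mathbb R)$ is a real form of $SO(n)$ or $Sp(2n)$, or of type $A$, or any complex group, or any exceptional group, then there is $\Gamma(C)\subset\overline A$ with $m_C(\sigma(x,\xi))=m_{\Gamma(C)}(x,\xi)$ on the image of $\Sigma$.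
3. If $G(\mathbb R)$ is complex, then $\mathcal O=\mathcal O_1\times\mathcal O_1$, $\overline A=\overline A_1\times\overline A_1$, and $\Gamma(C)$ must be the diagonal.

Part 1 will be used constantly. The conjecture is that part 2 holds for all cells.

**Type $B_2$.** The special irreducibles are $1,\sigma,\mathrm{sgn}$, and the families are $\{1\}$, $\{\mathrm{sgn}\}$, $\{\sigma,\varepsilon_s,\varepsilon_l\}$. For the last one $\mathcal O$ is subregular and $\overline A=\mathbb Z/2=\{1,g\}$. Writing $\varepsilon$ for the nontrivial character, $\sigma\mapsto(1,1)$, the two characters $\varepsilon_s,\varepsilon_l$ go bijectively to $(1,\varepsilon)$ and $(g,1)$, and $(g,\varepsilon)$ is not in the image (Lusztig, *Characters of reductive groups over a finite field*, Ch. 4). Call $p$ the member at $(1,\varepsilon)$ and $q$ the member at $(g,1)$, so $\{p,q\}=\{\varepsilon_s,\varepsilon_l\}$. We shall not need to know which is which.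

There are two subgroups. For $\Gamma=1$, $m_\Gamma$ is $1$ exactly at $(1,1)$ and $(1,\varepsilon)$: this gives $\sigma+p$. For $\Gamma=\mathbb Z/2$ the permutation representation is trivial for every $x$, which gives $\sigma+q$. So both $\sigma+\varepsilon_s$ and $\sigma+\varepsilon_l$ are allowed cell representations. We shall meet both.

**Type $B_2\times B_2$.** The family of $\sigma\otimes\sigma$ is $\{\sigma,\varepsilon_s,\varepsilon_l\}^2$, with $\overline A=(\mathbb Z/2)^2$ and the injection the product of two copies of the $B_2$ injection. As $\overline A$ is abelian, the set $\{h\Gamma:h^{-1}xh\in\Gamma\}$ is all of $\overline A/\Gamma$ if $x\in\Gamma$ and is empty otherwise. Hence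
$$m_\Gamma(x,\xi)=1\text{ if }x\in\Gamma\text{ and }\xi|_\Gamma=1,\qquad m_\Gamma(x,\xi)=0\text{ otherwise.}\tag{2}$$
All five subgroups can be done by hand:

| $\Gamma$ | $\sum_{\tau\in\Sigma} m_\Gamma(\tau)\,\tau$ |
|---|---|
| $1$ | $(\sigma+p)\otimes(\sigma+p)$ |
| $\langle(g,1)\rangle$ | $(\sigma+q)\otimes(\sigma+p)$ |
| $\langle(1,g)\rangle$ | $(\sigma+p)\otimes(\sigma+q)$ |
| $\langle(g,g)\rangle$ | $\sigma\otimes\sigma+p\otimes p+q\otimes q$ |
| $(\mathbb Z/2)^2$ | $(\sigma+q)\otimes(\sigma+q)$ |

In the fourth row, (2) also gives $1$ at $((g,g),\varepsilon\otimes\varepsilon)$, but this pair is not in the image of $\Sigma$. The representation (1) is $\sigma\otimes\sigma+p\otimes q+q\otimes p$, and it is not in the table. Here is the reason in a form that will be reused.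

**Lemma 5.** No subgroup $\Gamma\subset\overline A=(\mathbb Z/2)^2$ has $m_\Gamma=1$ on both $\varepsilon_s\otimes\varepsilon_l$ and $\varepsilon_l\otimes\varepsilon_s$.

*Proof.* In some order the two representations are $q\otimes p$ and $p\otimes q$, which sit at $((g,1),1\otimes\varepsilon)$ and $((1,g),\varepsilon\otimes1)$. If both have $m_\Gamma=1$, then $(g,1),(1,g)\in\Gamma$ by (2), so $\Gamma=\overline A$. But $1\otimes\varepsilon$ is not trivial on $\overline A$. $\square$

So Corollary 3 follows from either of Theorems 1 and 2, and it remains to prove these.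

## Products fail; gluing along a second component of $K$

The first thing to try for $B_2\times B_2$ is a product $G=H_1\times H_2$ of two groups of type $B_2$. Then $K=K_1\times K_2$, irreducibles are $X\boxtimes Y$, the preorder is the product preorder, and cells are products $C_1\times C_2$ with representation $\mathbb ZC_1\otimes\mathbb ZC_2$. If $m_{C_i}=m_{\Gamma_i}$, then $m_{C_1\times C_2}=m_{\Gamma_1\times\Gamma_2}$, since the permutation set for $\Gamma_1\times\Gamma_2$ is the product of the two sets. A product of cells that satisfy the conjecture satisfies it, and the attempt stops there.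

The next idea is to divide by the diagonal central element $(-1,-1)$. An element $(x,y)$ with $\theta_1x=-x$, $\theta_2y=-y$ becomes $\theta$-fixed in the quotient, so $K$ acquires a second component $tK'$, where $t=(a,b)$ acts on each factor by an automorphism that is not inner in $K_i$. Irreducibles of $K'$-type that are swapped by $t$ merge, and those fixed by $t$ split in two. Suppose each factor has a three-element cell $\{X_+,X_-,X_0\}$ on which the automorphism swaps $X_\pm$ and fixes $X_0$, so that $X_+-X_-$ spans a character. In the tensor product the $t$-invariants keep $\sigma\otimes\sigma$ and (character)$\,\otimes\,$(character). The splitting of $X_0\boxtimes X_0$ adds one further line, on which (as we shall compute) each factor acts by the *other* character.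

If both cells are $\sigma+\varepsilon_l$, this produces $\sigma\otimes\sigma+\varepsilon_l\otimes\varepsilon_l+\varepsilon_s\otimes\varepsilon_s$, the row of the diagonal subgroup: still no contradiction. But if one cell is $\sigma+\varepsilon_s$ and the other is $\sigma+\varepsilon_l$, it produces (1). So the task is to find two such cells that can be glued. They exist for $Sp(4,\mathbb R)$ at $(3,1)$ and for $Sp(1,1)$ at $(2,1)$.

## Translation to walls and the $\tau$-invariant

This section collects the tools for Theorem 1, so we assume $R(\lambda)=R(\mathfrak g,\mathfrak h)$. References are Vogan, *Representations of Real Reductive Lie Groups*, Ch. 7, and Speh–Vogan, Acta Math. 145 (1980).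

For $\mu$ dominant with $\lambda-\mu$ a weight of $G$, the translation functor $T_\lambda^\mu$ tensors with the irreducible $F$ of extremal weight $\mu-\lambda$ and projects to infinitesimal character $\mu$; $T_\mu^\lambda$ uses $F^*$. Each irreducible $X$ has a $\tau$-invariant $\tau(X)$, a set of simple roots.

**Fact 6.** Let $\mu$ be dominant, singular exactly on the set $S$ of simple roots, with $\lambda-\mu$ a weight of $G$. Then $T_\lambda^\mu$ is a bijection from $\{X\in\mathrm{Irr}_\lambda:\tau(X)\cap S=\emptyset\}$ to $\mathrm{Irr}_\mu$, and it kills all other irreducibles. On coherent families $T_\lambda^\mu\Theta(w\lambda)=\Theta(w\mu)$, and $T_\mu^\lambda\Theta(\mu)=\Theta(\lambda)+\Theta(s_\alpha\lambda)$ if $S=\{\alpha\}$.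

So counting irreducibles on walls tells us how many $X$ have $\alpha\in\tau(X)$.

**Lemma 7.** Let $\alpha$ be a simple root for which there is $\mu$ as in Fact 6 with $S=\{\alpha\}$. If $\alpha\in\tau(X)$, then $s_\alpha X=-X$. If $\alpha\notin\tau(X)$, then $s_\alpha X=X+U_\alpha(X)$, where $U_\alpha(X)$ is a nonnegative combination of irreducibles $Y$ with $\alpha\in\tau(Y)$. In particular $\alpha\in\tau(X)$ if and only if $s_\alpha X=-X$.

*Proof.* Put $\theta_\alpha=T_\mu^\lambda T_\lambda^\mu$. By Fact 6, $[\theta_\alpha X]=\Theta_X(\lambda)+\Theta_X(s_\alpha\lambda)=X+s_\alpha X$. If $\alpha\in\tau(X)$, this is $0$. Otherwise apply $T_\lambda^\mu$: the result is $2\Theta_X(\mu)=2T_\lambda^\mu X$. The constituents $Y$ of the module $\theta_\alpha X$ with $\alpha\notin\tau(Y)$ go to irreducibles, distinct ones for distinct $Y$, and the others go to $0$. So exactly $X$, twice, has $\alpha\notin\tau$, and $[\theta_\alpha X]=2X+U_\alpha(X)$. $\square$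

**Lemma 8.** Assume such $\mu$ exist for all simple $\alpha$. Then $\{Y:Y\le_{LR}X\}$ is the smallest subset of $\mathrm{Irr}_\lambda$ that contains $X$ and has $W$-stable span.

*Proof.* Constituents of $U_\alpha(X)$ occur in $F^*\otimes F\otimes X$, where $F$ is irreducible, and the centre of $G$ acts trivially on $F^*\otimes F$. So they are $\le_{LR}X$. As $\le_{LR}$ is transitive, $\{Y\le_{LR}X\}$ has $s_\alpha$-stable span for all $\alpha$. Conversely, let $F$ be a representation of $G^{ad}$. The part of $[F\otimes X]$ of infinitesimal character $\lambda$ is $\sum_\nu\Theta_X(\lambda+\nu)$ over the weights $\nu$ of $F$ with $\lambda+\nu=w\lambda$ for some $w$, and $\Theta_X(w\lambda)=w^{-1}X$. So all its constituents lie in every set that contains $X$ and has stable span. $\square$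

**Lemma 9.** Under the assumption of Lemma 8:

1. an irreducible with $\tau=\emptyset$ is a cell by itself;
2. an irreducible whose $\tau$ contains all simple roots is a cell by itself;
3. if $W(\lambda)=W(B_2)$, a one-element cell $\{X\}$ with $\tau(X)=\{s\}$ or $\tau(X)=\{l\}$ is impossible.

*Proof.* (1) By Lemma 7 the set consisting of $X$ and of all $Y$ with $\tau(Y)\neq\emptyset$ has stable span. So $Y\le_{LR}X$ and $Y\ne X$ force $\tau(Y)\ne\emptyset$. If $\tau(X)=\emptyset$ and $Y\sim X$ with $Y\neq X$, then $X\le_{LR}Y$ gives $\tau(X)\neq\emptyset$, a contradiction. (2) Such an $X$ spans a stable line, so $Y\le_{LR}X$ only for $Y=X$. (3) On $\mathbb Z\{X\}$ the reflection in $\tau(X)$ acts by $-1$. The other one acts by $+1$, since $X$ does not occur in its $U_\alpha(X)$. So the cell representation is $\varepsilon_s$ or $\varepsilon_l$, which is not special, against Fact 4(1). $\square$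

**Twists.** If $a\in G$ normalizes $K$, let $X^a$ be $X$ with the action composed with $\mathrm{Ad}(a)$. Infinitesimal and central characters do not change. For a representation $F$ of $G$ the operator $a$ gives $F^a\cong F$, so $(F\otimes X)^a\cong F\otimes X^a$. So the twist commutes with translation and coherent continuation, and it preserves $\tau$ and $\le_{LR}$.

For $Sp(4)$ we use $\mathfrak h^*=\mathbb C^2$, simple roots $e_1-e_2$ (reflection $s$) and $2e_2$ (reflection $l$), weight lattice $\mathbb Z^2$, root lattice the vectors of even coordinate sum, $\rho=(2,1)$.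

## A cell $\{X_+,X_-,X_0\}$ of $Sp(4,\mathbb R)$ at $(3,1)$

Let $H_1=Sp(4,\mathbb C)$, $J=\begin{pmatrix}0&I\\-I&0\end{pmatrix}$, $\theta_1=\mathrm{Ad}(J)$, $K_1=H_1^{\theta_1}\cong GL(2)$, and $a=\mathrm{diag}(i,i,-i,-i)\in H_1$. Then $JaJ^{-1}=-a$, so $a$ normalizes $K_1$. On $Sp(4,\mathbb R)$ we have $\mathrm{Ad}(a)=\mathrm{Ad}(g_0)$ with $g_0=\mathrm{diag}(1,1,-1,-1)$. Let $I_+$ be the set of irreducibles at $\lambda_1=(3,1)$ on which $-1$ acts trivially. Representations of $H_1^{ad}$ preserve central characters, so $I_+$ is closed under $\le_{LR}$.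

**Langlands data.** The parabolics are $G$, $P_2$ (Levi $GL(2,\mathbb R)$), $P_1$ (Levi $GL(1,\mathbb R)\times SL(2,\mathbb R)$), $B$. Irreducibles correspond to a parabolic, a tempered irreducible of the Levi, and a strictly positive $\nu$. All infinitesimal characters here are real, so $\nu$ is real and a tempered irreducible is a constituent of some $\mathrm{Ind}(\delta\otimes1)$ with $\delta$ a discrete series of $M$. For $Sp(4,\mathbb R)$ such an induced module has infinitesimal character $(\frac k2,\frac k2)$ from $P_2$, $(k,0)$ from $P_1$, $(0,0)$ from $B$; discrete series have regular infinitesimal character. We need the action of $-1$: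

* $D_k^\pm$ of $SL(2,\mathbb R)$ with infinitesimal character $k\ge1$ (limits for $k=0$): $-1\mapsto(-1)^{k+1}$;
* $D_k$ of $GL(2,\mathbb R)$ with infinitesimal character $(\frac k2,-\frac k2)$: $-I\mapsto(-1)^{k+1}$;
* a discrete series of $Sp(4,\mathbb R)$ with parameter $(x_1,x_2)$ has $K$-types $\equiv(x_1,x_2)+\rho$ modulo the root lattice, so $-1\mapsto(-1)^{x_1+x_2+1}$.

**Step 1 (counting $I_+$, and the action of $a$).** We list the data at $(3,1)$ with $-1\mapsto+1$.

* $G$: only discrete series, with $-1\mapsto(-1)^5$. None.
* $P_2$: $D_k|\det|^\nu$ has infinitesimal character $(\nu+\frac k2,\nu-\frac k2)$, so $\{|\nu\pm\frac k2|\}=\{3,1\}$ forces $k\in\{2,4\}$, and $-1\mapsto-1$. Unitary principal series of $GL(2)$ give $(\nu,\nu)$. None.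
* $P_1$: $\mathrm{sgn}^\epsilon|\cdot|^\nu\otimes D_k^\pm$ with $(\nu,k)=(3,1)$ or $(1,3)$; as $k$ is odd, $\epsilon=0$. Four.
* $B$: $\nu=(3,1)$ with characters $\mathrm{sgn}^{\epsilon_1},\mathrm{sgn}^{\epsilon_2}$, $\epsilon_1=\epsilon_2$. Two.

So $|I_+|=6$. Now $\mathrm{Ad}(g_0)$ preserves $P_1$ and $B$, is trivial on $GL(1)$ and on the diagonal torus, and acts on $SL(2,\mathbb R)$ as conjugation by $\mathrm{diag}(1,-1)$, which exchanges $D_k^+$ and $D_k^-$. So $a$ fixes exactly 2 elements of $I_+$ and interchanges the other four in pairs.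

**Step 2 (how many have $s\in\tau$).** We count at $(1,1)$, on the wall of $s$; the difference $(2,0)$ is in the root lattice, so the condition $-1\mapsto+1$ is preserved.

* $G$: only constituents of $\mathrm{Ind}_{P_2}(D_2)$ have this infinitesimal character, and there $-1\mapsto-1$. None.
* $P_2$: with discrete series, $\nu+\frac k2=1$ and $|\nu-\frac k2|=1$ force $\nu=0$ or $k=0$. None. With $\nu=1$ and the irreducible unitary principal series of $GL(2,\mathbb R)$ at $0$ with characters $(\mathrm{sgn}^{\epsilon_1},\mathrm{sgn}^{\epsilon_2})$, $\epsilon_1=\epsilon_2$: two.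
* $P_1$: $|\cdot|\otimes D_1^\pm$. Two.
* $B$: none, since $\nu=(1,1)$ is not strictly positive.

The total is 4. By Fact 6 exactly two elements of $I_+$ have $s\in\tau$.

**Step 3 (how many have $l\in\tau$).** We count at $(2,0)$, on the wall of $l$; the difference $(1,1)$ is in the root lattice.

* $P_1$, $\nu=2$: $\epsilon=0$ with the irreducible spherical unitary principal series of $SL(2,\mathbb R)$ at $0$, or $\epsilon=1$ with $D_0^\pm$. Three.
* $P_2$: only $k=2$, $\nu=1$, where $-1\mapsto-1$. None.
* $B$: none.
* $G$: the constituents of $\mathrm{Ind}_{P_1}(\mathrm{sgn}\otimes D_2^+)$ and $\mathrm{Ind}_{P_1}(\mathrm{sgn}\otimes D_2^-)$; say there are $N$.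

The two induced modules are disjoint, because their data are not conjugate: an element of $Sp(4,\mathbb R)$ normalizing the Levi acts on its $SL(2,\mathbb R)$ by inner automorphisms. They are interchanged by $a$. So $N\ge2$ is even. By Fact 6, $3+N\le6$, so $N=2$ and the total is 5. Exactly one element of $I_+$ has $l\in\tau$. Call it $X_0$, and let $X_+,X_-$ be the two elements with $s\in\tau$.

**Step 4 ($X_0$ is not one of $X_\pm$).** Suppose, say, $X_0=X_-$. Then $\tau(X_0)=\{s,l\}$, a singleton cell by Lemma 9(2); $\tau(X_+)=\{s\}$; and the other elements of $I_+$ have $\tau=\emptyset$ and are singleton cells by Lemma 9(1). So $\{X_+\}$ is a one-element cell, against Lemma 9(3).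

**Step 5 (the cell).** So $\tau(X_0)=\{l\}$, $\tau(X_\pm)=\{s\}$, and the other three elements have $\tau=\emptyset$ and are singleton cells. By Lemma 9(3) none of $X_0,X_+,X_-$ is a singleton cell. Three elements with no singleton among them form one class: $C_1=\{X_+,X_-,X_0\}$ is a cell.

**Step 6 ($a$ swaps $X_+$ and $X_-$).** The twist by $a$ preserves $\tau$, so it fixes $X_0$ and preserves $\{X_+,X_-\}$. The three elements with $\tau=\emptyset$ form an $a$-stable set of odd size, so one of them is fixed. Since $a$ has only two fixed points in $I_+$ (Step 1), $X_+$ and $X_-$ are interchanged.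

## A cell $\{Y_+,Y_-,Y_0\}$ of $Sp(1,1)$ at $(2,1)$

Let $H_2=Sp(4,\mathbb C)$ act on $\mathbb C^2\oplus\mathbb C^2$, $\theta_2=\mathrm{Ad}(1_2,-1_2)$, $K_2=SL_2\times SL_2$ with roots $\pm2e_1,\pm2e_2$. Let $b\in H_2$ interchange the two planes, with $b^2=1$; then $\theta_2(b)=-b$, so $b$ normalizes $K_2$. The proper parabolic has Levi $\mathbb H^\times$. Its data are the $m$-dimensional representation of $SU(2)$ and $\nu$, with infinitesimal character $(\frac{m+\nu}2,\frac{m-\nu}2)$ up to $W$.

**Step 1 (the irreducibles at $\lambda_2=(2,1)$).** There are two discrete series $Y_+,Y_-$, with parameters $(2,1)$ and $(1,2)$, interchanged by $b$. Langlands quotients need $m+\nu=4$, $|m-\nu|=2$: the pair $(1,3)$ gives the trivial representation and $(3,1)$ gives one we call $Y_0$. Tempered induced modules have infinitesimal character $(\frac m2,\frac m2)$ and do not occur. So there are four irreducibles, and $b$ fixes $Y_0$. On all four $-1$ acts trivially: $m$ is odd, and $(-1)^{2+1+1}=1$. The trivial representation has $\tau=\{s,l\}$.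

**Step 2 (the wall of $l$).** At $(1,0)$ the only datum is $(m,\nu)=(1,1)$, one irreducible. So exactly one irreducible at $\lambda_2$ has $l\notin\tau$. Being unique it is $b$-fixed, and it is not trivial, so it is $Y_0$. Hence $l\in\tau(Y_\pm)$.

**Step 3 (the vertex).** At $(0,0)$ there are no irreducibles, since $m\ge1$ and there is no discrete series. The difference $(2,1)$ is a weight of $H_2$, so Fact 6 with $S=\{s,l\}$ says that no $\tau$ is empty. Hence $\tau(Y_0)=\{s\}$.

**Step 4 (the wall of $s$).** At $(1,1)$ the module $\mathrm{Ind}(m=2,\nu=0)$ is nonzero, so some irreducible at $\lambda_2$ has $s\notin\tau$. It is neither trivial nor $Y_0$, so it is $Y_+$ or $Y_-$, and by $b$-symmetry both have $s\notin\tau$. Hence $\tau(Y_\pm)=\{l\}$.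

**Step 5 (the cell).** The trivial representation is its own cell by Lemma 9(2), and none of $Y_0,Y_\pm$ is a singleton cell by Lemma 9(3). So $C_2=\{Y_+,Y_-,Y_0\}$ is a cell.

## The matrices of $s$ and $l$ on the two cells

We now compute $\mathbb QC_1$ and $\mathbb QC_2$ exactly, including the structure constants.

Let $m$ be the coefficient of $X_+$ in $sX_0$; by $a$-symmetry it is also that of $X_-$. Let $n$ be the coefficient of $X_0$ in $lX_+$, equally in $lX_-$. By Lemma 7, $sX_\pm=-X_\pm$, $lX_0=-X_0$, $sX_0=X_0+m(X_++X_-)$ and $lX_\pm=X_\pm+nX_0$. So $X_+-X_-$ spans a copy of $\varepsilon_s$. On the plane with basis $X_++X_-,\,X_0$,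
$$s=\begin{pmatrix}-1&m\\0&1\end{pmatrix},\qquad l=\begin{pmatrix}1&0\\2n&-1\end{pmatrix}.$$
The $(-1)$-lines of $s$ and $l$ differ, so $\mathrm{sgn}$ does not occur in this plane. Both traces are $0$, so if $1$ occurred, the complementary line would be $\mathrm{sgn}$; hence $1$ does not occur. By Fact 4(1) a special representation occurs in $\mathbb QC_1$, and $\varepsilon_s$ is not special, so the plane is $\sigma$. In $\sigma$ the element $sl$ is a rotation of order 4, of trace $0$; here the trace of $sl$ is $2mn-2$. So $mn=1$ and $m=n=1$:
$$sX_0=X_0+X_++X_-,\qquad lX_\pm=X_\pm+X_0,\qquad \mathbb QC_1=\sigma\;(a=+1)\ \oplus\ \varepsilon_s\;(a=-1).\tag{3}$$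
There are no lower terms: constituents of $U_\alpha$ lie in $I_+$ and have $\alpha\in\tau$, and no further element of $I_+$ has nonempty $\tau$.

Exchanging $s$ and $l$, the same argument for $C_2$ gives, modulo multiples of the trivial representation,
$$lY_0\equiv Y_0+Y_++Y_-,\qquad sY_\pm\equiv Y_\pm+Y_0,\qquad \mathbb QC_2=\sigma\;(b=+1)\ \oplus\ \varepsilon_l\;(b=-1).\tag{4}$$

## Gluing the cells: proof of Theorem 1

Let $G=(H_1\times H_2)/\langle(-1,-1)\rangle$, $\theta=\theta_1\times\theta_2$. Then
$$K=\{(x,y):(\theta_1x,\theta_2y)=\pm(x,y)\}/\langle(-1,-1)\rangle=K'\sqcup tK',\qquad K'=(K_1\times K_2)/\langle(-1,-1)\rangle,\quad t=(a,b).$$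
Let $\chi$ be the sign character of $K/K'$; it acts on $(\mathfrak g,K)$-modules by $\otimes\chi$. Write $s_1,l_1,s_2,l_2$ for the simple reflections, and $W_1\times W_2$ for $W$.

**Step 1 (the tools apply).** We check that Lemmas 7 and 8 hold for $G$ at $\lambda=((3,1),(2,1))$. For $s_1,l_1,s_2,l_2$ take respectively
$$\mu=((1,1),(2,1)),\quad((2,0),(2,1)),\quad((2,1),(1,1)),\quad((3,1),(1,0)).$$
Each is dominant and singular exactly on the required root. The weights of $G$ are the vectors of $\mathbb Z^4$ with even total coordinate sum, and $\lambda-\mu$ is $((2,0),(0,0))$, $((1,1),(0,0))$, $((1,0),(1,0))$, $((0,0),(1,1))$. Since $\lambda$ is integral, $R(\lambda)=R(\mathfrak g,\mathfrak h)$ has type $B_2\times B_2$.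

**Step 2 (restriction to $K'$).** We reduce computations to the two factors. Irreducible $(\mathfrak g,K')$-modules of infinitesimal character $\lambda$ are the $X\boxtimes Y$ on which $-1\in H_1$ and $-1\in H_2$ act by the same sign. Coherent continuation acts factorwise, because $\Theta_X\boxtimes\Theta_Y$ is a coherent family, and $t$ twists by $(a,b)$. A representation $F$ of $G^{ad}=H_1^{ad}\times H_2^{ad}$ is a sum of products $F_1\otimes F_2$, so a constituent $X'\boxtimes Y'$ of $F\otimes(X\boxtimes Y)$ has $X'\le_{LR}X$ and $Y'\le_{LR}Y$. Restriction from $(\mathfrak g,K)$ to $(\mathfrak g,K')$ and $\otimes\chi$ commute with tensoring with $F$, hence with coherent continuation.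

**Step 3 (the irreducibles over $C_1\times C_2$).** We list the irreducible $(\mathfrak g,K)$-modules whose restriction has constituents in $C_1\times C_2$. On all of $C_1$ and $C_2$, $-1$ acts trivially, so every $D=X\boxtimes Y$ is allowed. An irreducible $Z$ whose restriction contains $D$ is spanned by $D$ and $tD$.

If $D^t\not\cong D$, there is exactly one such $Z$: it restricts to $D\oplus D^t$ and satisfies $Z\otimes\chi\cong Z$. If $D^t\cong D$, choose $T$ intertwining $D$ with its twist. Then $T^2$ composed with the inverse of the action of $t^2\in K'$ commutes with everything, so it is a scalar, and rescaling $T$ makes it $1$. So letting $t$ act by $T$ extends $D$ to $K$. The only other extension uses $-T$, and $\otimes\chi$ interchanges the two.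

The twist swaps $X_\pm$, swaps $Y_\pm$, and fixes $X_0,Y_0$. So there are exactly six irreducibles:

* $Z_1$ over $\{X_+\boxtimes Y_+,X_-\boxtimes Y_-\}$ and $Z_2$ over $\{X_+\boxtimes Y_-,X_-\boxtimes Y_+\}$, with $\tau=\{s_1,l_2\}$;
* $A$ over $\{X_+\boxtimes Y_0,X_-\boxtimes Y_0\}$, with $\tau=\{s_1,s_2\}$;
* $B$ over $\{X_0\boxtimes Y_+,X_0\boxtimes Y_-\}$, with $\tau=\{l_1,l_2\}$;
* $D^+$ and $D^-=D^+\otimes\chi$, extending $X_0\boxtimes Y_0$, with $\tau=\{l_1,s_2\}$.

The $\tau$-invariants are read off after restriction: $\alpha\in\tau(Z)$ iff $s_\alpha Z=-Z$ (Lemma 7), iff $s_\alpha=-1$ on the constituents of $Z|_{K'}$. For the last "if", note that otherwise $s_\alpha Z=Z+U_\alpha(Z)$ restricts to something nonnegative and nonzero.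

**Step 4 (a cell meeting these six is contained in them).** Let $Z$ be one of the six, let $Z'$ lie over $X'\boxtimes Y'$, and let $Z\sim Z'$. Restricting $Z'\le_{LR}Z$ gives $X'\le_{LR}X_1$ for some $X_1\in C_1$. Restricting $Z\le_{LR}Z'$ gives some $X_2\in C_1$ with $X_2\le_{LR}X'$ or $X_2\le_{LR}X'^a$. In the second case $X_2^a\le_{LR}X'^{a^2}\cong X'$, because $a^2=-1\in K_1$, and $X_2^a\in C_1$. Either way $X'$ lies between two elements of $C_1$, so $X'\in C_1$. Likewise $Y'\in C_2$, with $b^2=1$.

**Step 5 (all six are equivalent).** We compute the action with Lemma 7. Below, $\equiv$ means modulo irreducibles not among the six; they lie over (element of $C_1$)$\,\boxtimes\,$(trivial). Each $U_\alpha$ is a nonnegative combination of irreducibles, so it can be recognized from its restriction, which (3) and (4) give.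

* $s_1D^\pm\equiv D^\pm+A$, since $U_{s_1}(D^\pm)$ restricts to $(X_++X_-)\boxtimes Y_0$.
* $l_2D^\pm\equiv D^\pm+B$, since $U_{l_2}(D^\pm)$ restricts to $X_0\boxtimes(Y_++Y_-)$ plus terms $X_0\boxtimes$ trivial.
* $l_1A\equiv A+D^++D^-$: $U_{l_1}(A)$ restricts to $2X_0\boxtimes Y_0$, so it is $iD^++jD^-$ with $i+j=2$, and $A\otimes\chi\cong A$ forces $i=j=1$.
* $s_2B\equiv B+D^++D^-$, in the same way, with $B\otimes\chi\cong B$.
* $l_2A\equiv A+Z_1+Z_2$, since $U_{l_2}(A)$ restricts to $(X_++X_-)\boxtimes(Y_++Y_-)$ plus terms $X_\pm\boxtimes$ trivial.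
* $s_2Z_i\equiv Z_i+A$, since $U_{s_2}(Z_i)$ restricts to $(X_++X_-)\boxtimes Y_0$ plus terms $X_\pm\boxtimes$ trivial.

By Lemma 8, $A\le_{LR}D^\pm\le_{LR}A$, $B\le_{LR}D^\pm\le_{LR}B$, $Z_i\le_{LR}A\le_{LR}Z_i$. With Step 4, the six elements form one cell $C$.

**Step 6 (a map to $\mathbb QC_1\otimes\mathbb QC_2$).** We show that restriction descends to cells. Let $Z'\le_{LR}C$, $Z'\notin C$. The constituents $X'\boxtimes Y'$ of $Z'|_{K'}$ satisfy $X'\le_{LR}C_1$, $Y'\le_{LR}C_2$, and they are not in $C_1\times C_2$, since otherwise $Z'$ would be one of the six. Now $\mathbb QC_1\otimes\mathbb QC_2$ is the span of all $X'\boxtimes Y'$ with $X'\le_{LR}C_1$, $Y'\le_{LR}C_2$, modulo the span of those not in $C_1\times C_2$. So restriction induces a $W_1\times W_2$-map $\mathbb QC\to\mathbb QC_1\otimes\mathbb QC_2$ with image in the $t$-invariants. Also $\otimes\chi$ acts on $\mathbb QC$, commuting with $W_1\times W_2$.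

**Step 7 (the $\chi$-invariants).** They have basis $Z_1,Z_2,A,B,D^++D^-$. These map to
$$X_+\boxtimes Y_++X_-\boxtimes Y_-,\quad X_+\boxtimes Y_-+X_-\boxtimes Y_+,\quad (X_++X_-)\boxtimes Y_0,\quad X_0\boxtimes(Y_++Y_-),\quad 2X_0\boxtimes Y_0,$$
so the map is injective on them. By (3) and (4) the $t$-invariants are $(a,b)=(1,1)$ plus $(a,b)=(-1,-1)$, that is, $\sigma\otimes\sigma+\varepsilon_s\otimes\varepsilon_l$, of dimension 5. So the $\chi$-invariants are $\sigma\otimes\sigma+\varepsilon_s\otimes\varepsilon_l$.

**Step 8 (the $\chi$-anti-invariants).** They form the line of $D^+-D^-$. As $\tau(D^\pm)=\{l_1,s_2\}$, both $l_1$ and $s_2$ act by $-1$. By Step 5, $s_1$ and $l_2$ fix $D^+-D^-$, because the terms $A$ and $B$ cancel. So this line is $\varepsilon_l\otimes\varepsilon_s$.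

Adding Steps 7 and 8 gives (1). The family is that of $\sigma\otimes\sigma$, so $\overline A=(\mathbb Z/2)^2$. This proves Theorem 1, and Lemma 5 then gives Corollary 3. $\blacksquare$

## Two equal factors, the diagonal subgroup, and independence of labels

Replace $H_1$ by a second copy of $H_2$, with $t=(b,b)$ and $\lambda=((2,1),(2,1))$. For $s_1,s_2$ use $\mu=((1,1),(3,1))$, $((3,1),(1,1))$, and for $l_1,l_2$ use $((1,0),(2,1))$, $((2,1),(1,0))$; all $\lambda-\mu$ have even coordinate sum. Now $t^2=1$ and $\equiv$ is modulo irreducibles with a trivial factor. Let $A$ lie over $Y_\pm\boxtimes Y_0$, $B$ over $Y_0\boxtimes Y_\pm$, $D^\pm$ over $Y_0\boxtimes Y_0$, and $Z_1,Z_2$ over the pairs $Y_\pm\boxtimes Y_\pm$ as before. By (4),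
$$l_1D^\pm\equiv D^\pm+A,\quad l_2D^\pm\equiv D^\pm+B,\quad s_1A\equiv A+D^++D^-,\quad s_2B\equiv B+D^++D^-,\quad l_2A\equiv A+Z_1+Z_2,\quad s_2Z_i\equiv Z_i+A.$$
So there is a six-element cell over $C_2\times C_2$. Its $\chi$-invariants are $\sigma\otimes\sigma+\varepsilon_l\otimes\varepsilon_l$. On $D^+-D^-$ the reflections $s_1,s_2$ act by $-1$ and $l_1,l_2$ by $+1$, which gives $\varepsilon_s\otimes\varepsilon_s$. The sum $\sigma\otimes\sigma+\varepsilon_l\otimes\varepsilon_l+\varepsilon_s\otimes\varepsilon_s$ is the diagonal row of the table.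

One might try to save the conjecture by labelling $\varepsilon_s,\varepsilon_l$ differently in the two factors of $R(\lambda)$. This would only exchange the roles of this cell and that of Theorem 1: one of them would still violate the conjecture.

## Coherent continuation on a Cartan subgroup of $Spin(6,3)$

For Theorem 2 we do not construct the cell. We compute the relevant part of the coherent continuation representation, and Fact 4(1) then leaves no choice.

Let $G=Spin(9,\mathbb C)$, with roots $\pm e_i\pm e_j$, $\pm e_i$, coroots $\pm e_i\pm e_j$, $\pm2e_i$, and root lattice $\mathbb Z^4$, the weight lattice of $G^{ad}=SO(9,\mathbb C)$. Let $z$ be the nontrivial element of $\ker(Spin\to SO)$. A module is *genuine* if $z$ acts by $-1$. The group $G(\mathbb R)=Spin(6,3)$ is connected, with image $SO_0(6,3)$.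

For $\lambda=(2,\frac32,1,\frac12)$ all $\pm e_i$ are integral, and $\pm e_i\pm e_j$ is integral iff $\lambda_i-\lambda_j\in\mathbb Z$. So $R(\lambda)=B_2\times B_2$ and $W(\lambda)=W_{\mathsf H}\times W_{\mathsf I}$, acting on the coordinates with values in
$$\mathsf H=\{\pm\tfrac32,\pm\tfrac12\},\qquad \mathsf I=\{\pm2,\pm1\}$$
respectively. In tensor products the $W_{\mathsf H}$ factor comes first. In each factor $s$ is a reflection in some $e_i$ and $l$ one in some $e_i\pm e_j$. Note that $\lambda$ is real, dominant and regular for all of $W$.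

**Standard modules.** Let $H=TA$ be a $\theta$-stable Cartan subgroup of $G(\mathbb R)$ and $W(G,H)=N_{G(\mathbb R)}(H)/H$. A *parameter* on $H$ is $\gamma=(H,\kappa,\bar\gamma)$: $\bar\gamma$ is in the orbit of $\lambda$ in the dual of the complexified Lie algebra of $H$, $\Psi$ is the set of imaginary roots on which $\bar\gamma$ is positive, and $\kappa$ is a character of $H$ with $d\kappa=\bar\gamma-\rho_\Psi$. (The character $\Gamma$ of Vogan's book is $\kappa\otimes(2\rho_\Psi-2\rho_{\Psi,c})$.) To $\gamma$ belongs a standard module $X(\gamma)$, induced from a relative discrete series of $L=Z(A)$. As $\lambda$ is regular, the $X(\gamma)$, over conjugacy classes of $\gamma$, form a basis of the Grothendieck group $\mathcal K$; the genuine part is spanned by those with $\kappa(z)=-1$. We use two facts about characters.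

* On the regular set of $H$ the character of $X(\gamma)$ is
$$\pm|D_n|^{-1}\sum_{x\in W(G,H)}\frac{x\kappa}{\Delta_{x\Psi}},\qquad\Delta_\Psi=\prod_{\alpha\in\Psi}(1-\alpha^{-1}),\tag{5}$$
with a sign depending only on $H$, where $|D_n|=|\det(1-\mathrm{Ad}(h))_{\mathfrak g/\mathfrak l}|^{1/2}$ is $W(G,H)$-invariant.
* It vanishes on Cartan subgroups not conjugate into $L$. A Cartan subgroup of $L$ has split part containing $A$, and the ones with split part exactly $A$ are conjugate to $H$ in $L$. So $X(\gamma)$ vanishes on Cartan subgroups with smaller split part, and on those of equal split rank not conjugate to $H$.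

For two positive systems of imaginary roots,
$$\Delta_\Psi=(-1)^n(\rho_{\Psi'}-\rho_\Psi)\,\Delta_{\Psi'},\qquad n=|\Psi\cap-\Psi'|,\tag{6}$$
where the difference of $\rho$'s is a sum of roots, read as a character of $H$.

*Independence.* For fixed $H$ and non-conjugate $\gamma$ the functions (5) are linearly independent. Multiply by $|D_n|\Delta_{\Psi_0}$ for one fixed $\Psi_0$: by (6) each term becomes $\pm$ a character of $H$ with differential $x\bar\gamma-\rho_{\Psi_0}$. This character determines $x\bar\gamma$, hence $x\Psi$, hence $x\kappa$. So the terms are distinct characters, and non-conjugate parameters involve disjoint sets of them.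

*Transport.* Since $\lambda$ is regular, there is a unique identification of $\mathfrak h^*$ with the dual of the complexified Lie algebra of $H$, coming from conjugation in $G$, that takes $\lambda$ to $\bar\gamma$. Write $\mu_\gamma$ and $w_\gamma$ for the transports of $\mu\in\mathbb Z^4$ and $w\in W(\lambda)$, and $W(\lambda)_\gamma$ for the transport of $W(\lambda)$.

**Lemma 10.** Let $\Theta$ be the coherent family with $\Theta(\lambda)=X(\gamma)$. For all $\mu\in\mathbb Z^4$ the character of $\Theta(\lambda+\mu)$ on the regular set of $H$ is obtained from (5) by replacing $\kappa$ by $\kappa\otimes\mu_\gamma$, with $\Psi$ unchanged.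

*Proof.* This is the statement that the coefficients in Harish-Chandra's local expressions of a coherent family do not depend on the translation parameter (Schmid; Hecht–Schmid; Vogan's book, Ch. 7). Here is the argument. Work on a small simply connected open set $V$ of regular elements. Let $\Phi(\mu)$ be the character of $\Theta(\lambda+\mu)$ on $V$, and $\Phi'(\mu)$ the proposed formula. Let $D$ be a branch on $V$ of the Weyl denominator. By Harish-Chandra, $D\Phi(\mu)$ lies in the space $E(\lambda+\mu)$ of combinations of exponentials with polynomial coefficients and exponents in the $W$-orbit of (the transport of) $\lambda+\mu$. On $V$ the function $D$ is a constant times $|D_n|\,e^{x\rho_\Psi}\Delta_{x\Psi}$, because for a real root $e^{\alpha/2}-e^{-\alpha/2}$ has constant phase, and complex roots come in conjugate pairs. So $D\Phi'(\mu)$ is a combination of exponentials with exponents $x(\bar\gamma+\mu_\gamma)$ and lies in $E(\lambda+\mu)$ too. Both families satisfy $F\cdot\Phi(\mu)=\sum_\nu\Phi(\mu+\nu)$ for representations $F$ of $SO(9,\mathbb C)$: for $\Phi'$ because the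 weights of $F$ are permuted by each $x$. So $\Xi=\Phi-\Phi'$ satisfies this identity, $D\,\Xi(\mu)\in E(\lambda+\mu)$, and $\Xi(0)=0$. We show $\Xi=0$. Spaces $E$ for different $W$-orbits are independent, so in any identity we may collect the terms of one orbit.

First let $\lambda+\mu_1$ be dominant, and $F$ irreducible of extremal weight $\mu_1$. The terms of $0=F\cdot\Xi(0)=\sum_\nu\Xi(\nu)$ in the orbit of $\lambda+\mu_1$ have $\lambda+\nu=w(\lambda+\mu_1)$ and $|\nu|\le|\mu_1|$. Now $\langle w(\lambda+\mu_1),\lambda\rangle\le\langle\lambda+\mu_1,\lambda\rangle$, with equality only if $w(\lambda+\mu_1)=\lambda+\mu_1$, as $\lambda$ is regular dominant. So $|\nu|\ge|\mu_1|$ with equality only for $\nu=\mu_1$, which has multiplicity one. Hence $\Xi(\mu_1)=0$.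

Now let $\eta\in\lambda+\mathbb Z^4$ be arbitrary. Choose $\mu_1$ with $\lambda+\mu_1$ dominant and taking distinct pairings with the points $\eta_1,\dots,\eta_r$ of $W\eta\cap(\lambda+\mathbb Z^4)$, numbered so that $\langle\eta_j,\lambda+\mu_1\rangle$ decreases. Let $F_j$ be irreducible of extremal weight $\eta_j-\lambda-\mu_1$. In $0=F_j\cdot\Xi(\mu_1)$ the terms of the orbit of $\eta$ are multiples of $\Xi(\eta_i-\lambda)$ with $|\eta_i-\lambda-\mu_1|\le|\eta_j-\lambda-\mu_1|$, that is $i\le j$, and $i=j$ has multiplicity one. By induction on $j$, $\Xi(\eta_j-\lambda)=0$ for all $j$. $\square$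

**Proposition 11.** Filter $\mathcal K$ by $\dim A$. The filtration is $W(\lambda)$-stable, and the graded pieces are sums of $W(\lambda)$-modules $\mathrm{gr}_H$, one for each conjugacy class of $H$, with basis the classes of parameters on $H$. In $\mathrm{gr}_H$, for $w\in W(\lambda)$,
$$w\cdot X(\gamma)=(-1)^{|\Psi\cap-\Psi'|}X(\gamma'),\qquad\bar\gamma'=w_\gamma^{-1}\bar\gamma,\quad\kappa'=\kappa\otimes(\bar\gamma'-\bar\gamma)\otimes(\rho_\Psi-\rho_{\Psi'}),\tag{7}$$
where $\Psi'$ belongs to $\bar\gamma'$. Hence $\mathrm{gr}_H=\bigoplus\mathrm{Ind}_{\mathrm{Stab}_\gamma}^{W(\lambda)}(\mathrm{sgn}_{im})$, over the $W(\lambda)$-orbits of classes of $\gamma$ on $H$. Here $W(\lambda)$ is identified with $W(\lambda)_\gamma$, $\mathrm{Stab}_\gamma$ is the set of $x\in W(G,H)\cap W(\lambda)_\gamma$ with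
$$x\kappa=\kappa\otimes(x\bar\gamma-\bar\gamma)\otimes(\rho_\Psi-x\rho_\Psi),\tag{8}$$
and $\mathrm{sgn}_{im}(x)=(-1)^{|\Psi\cap-x\Psi|}$.

*Proof.* This is the argument of Barbasch–Vogan (*Weyl group representations and nilpotent orbits*, Prop. 2.4), for general regular $\lambda$. Let $P=LN$ and $X(\gamma)=\mathrm{Ind}_P(\delta)$, and let $\Theta^L$ be the coherent family of $L$ through $\delta$. Since $F\otimes\mathrm{Ind}_P(E)\cong\mathrm{Ind}_P(F|_P\otimes E)$ and $F|_P$ is filtered by representations of $L$, $\mathrm{Ind}_P\Theta^L$ is a coherent family for $G$, so it is the family through $X(\gamma)$. Its values are induced from virtual modules of $L$, which are combinations of standard modules of $L$, attached to $H$ and to Cartan subgroups of $L$ with strictly larger split part. Inducing in stages, $w\cdot X(\gamma)$ is a combination of standard modules of $G$ attached to $H$ and to Cartan subgroups with strictly larger split part. This gives the stability and the modules $\mathrm{gr}_H$. Standard modules with larger split part vanish on $H$, and the characters (5) are independent,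 so the action on $\mathrm{gr}_H$ is read off on $H$.

By Lemma 10 with $\mu=w^{-1}\lambda-\lambda$, so $\mu_\gamma=\bar\gamma'-\bar\gamma$, the character of $w\cdot X(\gamma)$ on $H$ is (5) with $\kappa\otimes(\bar\gamma'-\bar\gamma)$ in place of $\kappa$. By (6), $1/\Delta_\Psi=(-1)^n(\rho_\Psi-\rho_{\Psi'})/\Delta_{\Psi'}$ with $n=|\Psi\cap-\Psi'|$, and (7) follows; indeed $d\kappa'=\bar\gamma'-\rho_{\Psi'}$. So $W(\lambda)$ permutes the basis up to sign, and $\mathrm{gr}_H$ is a sum of induced sign characters. The class of $\gamma'$ equals that of $\gamma$ iff some $x\in W(G,H)$ has $x\bar\gamma=w_\gamma^{-1}\bar\gamma$ and $x\kappa=\kappa'$. As $\bar\gamma$ is regular, $x=w_\gamma^{-1}$, $\Psi'=x\Psi$, and the condition is (8). The sign is $\mathrm{sgn}_{im}(x)=\mathrm{sgn}_{im}(x^{-1})$. $\square$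

The differentials of the two sides of (8) agree automatically, so (8) need only be checked on representatives of $H/H_0$. Below these are products of elements
$$m_{ij}=(e_i-e_j)^\vee(-1)\quad\text{for real roots }e_i-e_j.$$
The short coroot $2e_i$ gives $(2e_i)(-1)=z$: its image in $SO$ is $1$, and it is not $1$, since $e_i$ is not in the coroot lattice. So $(e_i+e_j)(-1)=m_{ij}z$, and $m_{ij}^2=1$, $m_{ji}=m_{ij}$. Moreover $e_k(m_{ij})=-1$ if $k\in\{i,j\}$ and $1$ otherwise. In the cases below the imaginary roots are trivial on the $m_{ij}$, so the last factor in (8) can be ignored there.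

More generally, let $x\in W(G,H)\cap W(\lambda)_\gamma$ and let $w_\gamma^{-1}=x$. Conjugating $\gamma'$ of (7) by $x^{-1}$ brings $\bar\gamma'=x\bar\gamma$ back to $\bar\gamma$. So $w$ sends the class of $(\kappa,\bar\gamma)$ to that of $(\kappa^x,\bar\gamma)$, where on products $m$ of the $m_{ij}$
$$\kappa^x(m)=\kappa(xm)\cdot(x\bar\gamma-\bar\gamma)(xm),\tag{9}$$
and (8) holds iff $\kappa^x=\kappa$ on these $m$.

## Four Cartan subgroups carry genuine parameters

**Step 1 (all Cartan subgroups).** Under a Cartan subgroup $\mathbb R^{6,3}$ decomposes into $\alpha$ positive and $\beta$ negative compact planes, $r$ split planes $\mathbb R^{1,1}$, $c$ copies of $U=\mathbb R^{2,2}$ with torus $\mathbb C^\times$, and a line $\ell$. Counting dimensions, $(\alpha,\beta,r,c)$ is one of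
$$(3,1,0,0),\ (2,0,2,0),\ (2,0,0,1)\quad(\ell\text{ negative}),\qquad(2,1,1,0),\ (1,0,3,0),\ (1,0,1,1)\quad(\ell\text{ positive}).$$
Each is one conjugacy class under $O(6,3)$. It is also one under $SO_0(6,3)$, because reflections in $\ell$, in vectors of compact planes and in vectors of split planes normalize the Cartan subgroup, and in each case they provide both a positive and a negative reflecting vector.

**Step 2 (compact planes carry integral coordinates).** Rotation by $2\pi$ in a compact plane lifts to $z$, so for genuine $\kappa$ the coordinate of $d\kappa$ on a compact plane is in $\mathbb Z+\frac12$. The imaginary roots on the compact coordinates form a system of type $B$, so $\rho_\Psi$ is half-integral there. Hence $\bar\gamma=d\kappa+\rho_\Psi$ is integral on compact planes. As $\lambda$ has two integral coordinates, there are at most two compact planes. Four types are left: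
$$\text{A}=(2,0,2,0),\quad\text{C}=(2,0,0,1),\quad\text{D}=(1,0,3,0),\quad\text{E}=(1,0,1,1).$$
In each of them a compact plane exists, so $z\in H_0$.

**Step 3 (computing $W(G,H)$).** It equals $N_{SO_0(6,3)}(H)/H$, with Cartan subgroups taken in $SO_0(6,3)$, and it commutes with $\theta$. It contains the reflections in real roots and in compact imaginary roots. An element of $SO(6,3)$ preserving a decomposition into a positive and a negative definite part lies in $SO_0(6,3)$ iff its determinant on the positive part is $+1$.

**Step 4 (the block $U$).** Let $U=\{(u,v)\in\mathbb C^2\}$ with form $\mathrm{Re}(uv)$ and torus action $(\zeta u,\zeta^{-1}v)$. The positive part is $\{v=\bar u\}$ and the negative part $\{v=-\bar u\}$. The Cartan involution is conjugation by $(u,v)\mapsto(\bar v,\bar u)$, so $\theta(\zeta)=\bar\zeta^{-1}$. Put $e_1=\zeta$, $e_2=\theta e_1=\bar\zeta^{-1}$. Then $e_1-e_2=|\zeta|^2$ is real and $e_1+e_2=\zeta/\bar\zeta$ is imaginary. The map $\mathsf c:(u,v)\mapsto(\bar u,\bar v)$ conjugates $\zeta$ to $\bar\zeta$, so it acts as $e_1\mapsto-e_2$, $e_2\mapsto-e_1$,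 that is, as $s_{e_1+e_2}$. It has determinant $-1$ on both the positive and the negative part. The centralizer of the torus in $O(U)$ is $\mathbb C^\times$, since the eigenvalues $\zeta,\bar\zeta,\zeta^{-1},\bar\zeta^{-1}$ are distinct in general.

The circle $|\zeta|=1$ is the image of the coroot $e_1+e_2$, so it lifts to a closed loop in $Spin$, and the condition on $\kappa$ is $d\kappa_1+d\kappa_2\in\mathbb Z$. As $\rho_\Psi|_U=\pm(\frac12,\frac12)$, this says $\bar\gamma_1+\bar\gamma_2\in\mathbb Z$: both coordinates are in $\mathsf H$ or both are in $\mathsf I$.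

The conditions found in Steps 2 and 4 also suffice for $\bar\gamma-\rho_\Psi$ to integrate to exactly one genuine character of $H_0$: the loops in the compact part of $H_0$ are the combinations of the vectors $e_1+e_2$ (for $U$) and $e_i$ ($i$ compact) with even total coordinate sum, and they pair integrally with $d\kappa$.

## The four graded pieces

**Type A** $(2,0,2,0)$: *goal, $\mathrm{gr}_A=2\,(1\otimes\mathrm{sgn})$.* Let the split coordinates be 1, 2 and the compact ones 3, 4. Then $\bar\gamma_3,\bar\gamma_4\in\mathsf I$ and $\bar\gamma_1,\bar\gamma_2\in\mathsf H$, which allows 64 values of $\bar\gamma$. In $SO_0$ the two split parameters have the same sign, so $H=H_0\sqcup m_{12}H_0$, and $\kappa(m_{12})=\pm1$ is free.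

The centralizer of $\theta$ in $W$ is $W(B_2)_{12}\times W(B_2)_{34}$, and $W(G,H)$ is all of it: the reflections in real roots are present, $e_3\pm e_4$ are compact, and $s_{e_3}$ is realized by (reflection in a vector of plane 3)(reflection in $\ell$)($-1$ on split plane 1), with determinants $(-1)(-1)=1$ on the positive and $(-1)(-1)=1$ on the negative part. So there are $64\cdot2/64=2$ classes, and $W(\lambda)_\gamma=W(G,H)$.

We check that both are fixed, with (9) at $m_{12}$. For $x\in W(B_2)_{34}$, $xm_{12}=m_{12}$ and $e_3,e_4$ are trivial on $m_{12}$. For $x=s_{e_1}$, $xm_{12}=m_{12}z$, so $\kappa(xm_{12})=-\kappa(m_{12})$; and $x\bar\gamma-\bar\gamma=-2\bar\gamma_1e_1$ with $2\bar\gamma_1$ odd and $e_1(m_{12})=-1$ gives a second sign. For $x=s_{e_1-e_2}$, $xm_{12}=m_{12}$ and $(e_1-e_2)(m_{12})=1$. So (8) holds for all $x$. The imaginary roots form $B_2$ on coordinates 3, 4, so $\mathrm{sgn}_{im}=1\otimes\mathrm{sgn}$, and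
$$\mathrm{gr}_A=2\,(1\otimes\mathrm{sgn}).$$

**Type C** $(2,0,0,1)$: *goal, $\mathrm{gr}_C=(1+\varepsilon_s)\otimes\varepsilon_l+\sigma\otimes\mathrm{sgn}$.* Let $U$ have coordinates 1, 2 and let the compact coordinates be 3, 4, with values in $\mathsf I$; so $U$ has values in $\mathsf H$. Here $H$ is connected, so each of the 64 $\bar\gamma$ has exactly one $\kappa$, and (8) is automatic. On the roots $\theta$ swaps $e_1,e_2$ and fixes $e_3,e_4$, so its centralizer in $W$ is $\langle s_{e_1-e_2},s_{e_1+e_2}\rangle\times W(B_2)_{34}$, of order 32.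

$W(G,H)$ contains $s_{e_1-e_2}$ (real), $s_{e_3\pm e_4}$ (compact), and $s_{e_1+e_2}s_{e_3}$, realized by $\mathsf c\cdot$(reflection in a vector of plane 3)$\cdot$(reflection in $\ell$). These generate a subgroup of order 16. It does not contain $s_{e_1+e_2}$: a realizing element would act on planes 3, 4 by rotations and on $U$ by an element of $\mathsf c\,\mathbb C^\times$, hence it would have the component of determinant $-1$ on the positive part. So $|W(G,H)|=16$ and there are 4 classes. $W(\lambda)_\gamma=W(B_2)_{12}\times W(B_2)_{34}$ is transitive on the 64 values of $\bar\gamma$, so there is one orbit, and $\mathrm{Stab}=W(G,H)$.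

The imaginary roots are $\pm(e_1+e_2)$ and $B_2$ on 3, 4. So $\mathrm{sgn}_{im}$ maps $s_{e_1-e_2}\mapsto1$, $s_{e_3\pm e_4}\mapsto-1$, $s_{e_1+e_2}s_{e_3}\mapsto(-1)(-1)=1$. Inducing to the group of order 32 gives the sum of the two extensions: for $\eta=\pm1$,
$$(s_{e_1-e_2}\mapsto1,\ s_{e_1+e_2}\mapsto\eta)\otimes(l\mapsto-1,\ s\mapsto\eta).$$
Now induce the first factor from $\langle s_{e_1\pm e_2}\rangle$ to $W_{\mathsf H}$. For $\eta=1$ the trivial character gives the two characters trivial on long reflections, $1+\varepsilon_s$, and the second factor is $\varepsilon_l$. For $\eta=-1$ the character is moved by $s_{e_1}$, so it induces irreducibly to $\sigma$, and the second factor is $\mathrm{sgn}$. Hence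
$$\mathrm{gr}_C=(1+\varepsilon_s)\otimes\varepsilon_l+\sigma\otimes\mathrm{sgn}.$$

**Type E** $(1,0,1,1)$: *goal, $\mathrm{gr}_E=\sigma\otimes\sigma$.* Let $U$ have coordinates 1, 2, the split plane 3, the compact plane 4; $\ell$ is positive. $H$ is connected, since $-1$ on the split plane has determinant $-1$ on the positive part. As $\bar\gamma_4\in\mathsf I$, only one integral value is left, so $U$ has values in $\mathsf H$ and $\bar\gamma_3\in\mathsf I$. There are 64 parameters. The centralizer of $\theta$ in $W$ is $\langle s_{e_1-e_2},s_{e_1+e_2},s_{e_3},s_{e_4}\rangle$, of order 16. All of it is in $W(G,H)$: $s_{e_1-e_2},s_{e_3}$ are real; $s_{e_4}$ is compact, as plane 4 and $\ell$ are both positive; $s_{e_1+e_2}$ is realized by $\mathsf c\cdot(-1$ on the split plane$)$. The imaginary roots are $\pm(e_1+e_2),\pm e_4$, so on these four generators $\mathrm{sgn}_{im}=(1,-1,1,-1)$. As $W(\lambda)_\gamma=W(B_2)_{12}\times W(B_2)_{34}$, there is one orbit of 4 classes with $\mathrm{Stab}=W(G,H)$. Inducing $(1,-1)$ from $\langle s_{e_1-e_2},s_{e_1+e_2}\rangle$ to $W_{\mathsf H}$ gives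 $\sigma$, and inducing $(1,-1)$ from $\langle s_{e_3},s_{e_4}\rangle$ to $W_{\mathsf I}$ gives $\sigma$. So
$$\mathrm{gr}_E=\sigma\otimes\sigma.$$

**Type D** $(1,0,3,0)$: *goal, $\mathrm{gr}_D=1\otimes(\mathrm{sgn}+\varepsilon_s+2\sigma)+\varepsilon_l\otimes(\mathrm{sgn}+\varepsilon_s)$.* Let 1, 2, 3 be split and 4 compact; $\ell$ is positive. In $SO_0$ the product of the signs of the three split parameters is $+1$, so $H=H_0\times F$ with $F=\{1,m_{12},m_{23},m_{13}\}$, $m_{12}m_{23}=m_{13}$, and $\kappa|_F$ is arbitrary. $W(G,H)=W(B_3)\times\langle s_{e_4}\rangle$ (real roots; a compact root), which is the centralizer of $\theta$. As $\bar\gamma_4\in\mathsf I$, each class has a unique representative with $\bar\gamma=(p',\frac32,\frac12,q')$, $\{p',q'\}=\{1,2\}$. So there are $2\cdot4=8$ classes. For such $\bar\gamma$, $W_{\mathsf H}$ acts on coordinates 2, 3 and $W_{\mathsf I}$ on 1, 4, so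
$$W':=W(G,H)\cap W(\lambda)_\gamma=\langle s_{e_1},s_{e_4}\rangle\times W(B_2)_{23},\quad\text{of order }32.$$
We compute $\kappa^x$ from (9); the only imaginary roots $\pm e_4$ are trivial on $F$.

* $s_{e_4}$: fixes $F$, and $e_4$ is trivial on $F$. So $\kappa^x=\kappa$.
* $s_{e_1}$: $m_{12}\mapsto m_{12}z$, $m_{23}$ fixed, while $-2p'e_1$ is trivial on $F$. So $\kappa(m_{12})$ changes sign and $\kappa(m_{23})$ is fixed.
* $s_{e_2}$: $m_{12},m_{23}$ are multiplied by $z$; $2\bar\gamma_2$ is odd and $e_2(m_{12})=e_2(m_{23})=-1$, so the signs cancel. $\kappa^x=\kappa$.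
* $s_{e_3}$: $m_{12}$ is fixed and $e_3(m_{12})=1$; $m_{23}$ is multiplied by $z$, $2\bar\gamma_3$ is odd and $e_3(m_{23})=-1$. $\kappa^x=\kappa$.
* $s_{e_2-e_3}$: $m_{12}\mapsto m_{13}$, $m_{23}$ fixed, and $x\bar\gamma-\bar\gamma=-(e_2-e_3)$ has value $-1$ on $m_{13}$ and $1$ on $m_{23}$. So $\kappa^x(m_{12})=-\kappa(m_{13})=-\kappa(m_{12})\kappa(m_{23})$ and $\kappa^x(m_{23})=\kappa(m_{23})$. Hence $\kappa^x=\kappa$ if $\kappa(m_{23})=-1$, and if $\kappa(m_{23})=1$ it changes the sign of $\kappa(m_{12})$.

*Classes with $\kappa(m_{23})=-1$.* Here $\mathrm{Stab}=\langle s_{e_4}\rangle\times W_{\mathsf H}$, of order 16, so the orbit has size 4. $\mathrm{sgn}_{im}$ is $-1$ on $s_{e_4}$ and $1$ on $W_{\mathsf H}$. The contribution is $1\otimes\mathrm{Ind}_{\langle s\rangle}^{W_{\mathsf I}}(-1)=1\otimes(\mathrm{sgn}+\varepsilon_s+\sigma)$, since $s$ has eigenvalue $-1$ with multiplicity $1,1,1$ in $\mathrm{sgn},\varepsilon_s,\sigma$ and $0$ in $1,\varepsilon_l$.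

*Classes with $\kappa(m_{23})=1$.* $W'$ acts on the two values of $\kappa(m_{12})$ by a character $f$ with $f(s_{e_1})=-1$, $f=-1$ on long reflections of $W_{\mathsf H}$, and $f=1$ on $s_{e_2},s_{e_3},s_{e_4}$. So $\mathrm{Stab}=\ker f$, of order 16, and the orbit has size 4. Let $\psi$ be the character of $W'$ with $s_{e_4}\mapsto-1$ and all other reflections $\mapsto1$; it restricts to $\mathrm{sgn}_{im}$. The contribution is $\mathrm{Ind}_{W'}^{W(\lambda)}(\psi+\psi f)$. The character $\psi$ is $(s_{e_1},s_{e_4})\mapsto(1,-1)$ on the $\mathsf I$ side and trivial on $W_{\mathsf H}$, so it induces to $1\otimes\sigma$. The character $\psi f$ is $(-1,-1)$ on the $\mathsf I$ side and $\varepsilon_l$ on $W_{\mathsf H}$, so it induces to $\varepsilon_l\otimes(\mathrm{sgn}+\varepsilon_s)$.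

The stabilizers meet $W_{\mathsf H}$ in groups of order 8 and 4 respectively, so the two kinds of classes are in different orbits. There are four classes of each kind and the orbits have size 4, so there is one orbit of each kind. Hence
$$\mathrm{gr}_D=1\otimes(\mathrm{sgn}+\varepsilon_s+2\sigma)+\varepsilon_l\otimes(\mathrm{sgn}+\varepsilon_s).$$

## One cell must carry all three: proof of Theorem 2

The genuine part of $\mathcal K\otimes\mathbb Q$ is isomorphic to $\mathrm{gr}_A+\mathrm{gr}_C+\mathrm{gr}_D+\mathrm{gr}_E$, by semisimplicity. The members of the family $\{\sigma,\varepsilon_s,\varepsilon_l\}^2$ that occur are exactly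
$$\sigma\otimes\sigma\ (\text{once, from E}),\qquad\varepsilon_s\otimes\varepsilon_l\ (\text{once, from C}),\qquad\varepsilon_l\otimes\varepsilon_s\ (\text{once, from D}).$$
Tensoring with representations of $G^{ad}$ preserves genuineness, so a cell is either genuine or not, and the genuine part is isomorphic to the sum of its cell representations. By Fact 4(1) each $\mathbb ZC$ lies in a single family and contains the special member of that family exactly once. Since $\sigma\otimes\sigma$ occurs once, exactly one genuine cell has $\sigma(C)=\sigma\otimes\sigma$. The cell that contains $\varepsilon_s\otimes\varepsilon_l$ lies in the family of $\sigma\otimes\sigma$, so it contains $\sigma\otimes\sigma$, so it is this one. The same holds for $\varepsilon_l\otimes\varepsilon_s$. So this cell carries all three representations and no other, which is (1). This proves Theorem 2, and by Lemma 5 the conjecture fails for $Spin(6,3)$. $\blacksquare$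

## A 2-cocycle on $(\mathbb Z/2)^2$, and products in higher rank

**A twisted multiplicity that fits these cells.** Let $\overline A$ be abelian, $\Gamma\subset\overline A$, and $\psi\in H^2(\Gamma,\mathbb C^\times)$ with commutator pairing $\beta_\psi(x,y)=\psi(x,y)/\psi(y,x)$. Put $m_{\Gamma,\psi}(x,\xi)=1$ if $x\in\Gamma$ and $\xi|_\Gamma=\beta_\psi(x,\cdot)$, and $0$ otherwise. By (2), $m_{\Gamma,1}=m_\Gamma$. For $\Gamma=\overline A=(\mathbb Z/2)^2$ and $\psi$ the nontrivial class, $\beta_\psi$ is the nondegenerate alternating pairing: $\beta_\psi((g,1),(1,g))=-1$ and $\beta_\psi(x,x)=1$. So $\beta_\psi((g,1),\cdot)=1\otimes\varepsilon$, $\beta_\psi((1,g),\cdot)=\varepsilon\otimes1$, $\beta_\psi((g,g),\cdot)=\varepsilon\otimes\varepsilon$, and $m_{\Gamma,\psi}$ is supported on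
$$(1,1),\quad((g,1),1\otimes\varepsilon),\quad((1,g),\varepsilon\otimes1),\quad((g,g),\varepsilon\otimes\varepsilon).$$
The last is not in the image of $\Sigma$, and the first three are $\sigma\otimes\sigma$ and $\varepsilon_s\otimes\varepsilon_l,\varepsilon_l\otimes\varepsilon_s$. So in Theorems 1 and 2, $m_C=m_{\overline A,\psi}$ with $\psi\ne1$. Nothing is claimed here about arbitrary cells.

**Proposition 12.** Let $C$ be the cell of Theorem 1 or of Theorem 2, and let $C''$ be any Harish-Chandra cell of a real form of a connected reductive group $G''$, with group $\overline A''$. Then the product cell $C\times C''$ of the product group also violates the conjecture. So there are counterexamples in every semisimple rank $\ge4$.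

*Proof.* The cell representation, the family, the group $\overline A\times\overline A''$ and Lusztig's injection are products. Suppose $\Gamma\subset\overline A\times\overline A''$ works, and evaluate at $((x,1),\xi\otimes1)$. The special member of the family of $C''$ corresponds to $(1,1)$ and has multiplicity one in $\mathbb ZC''$, so
$$m_C(x,\xi)=m_\Gamma((x,1),\xi\otimes1),$$
where $m_C(x,\xi)$ stands for $m_C(\sigma(x,\xi))$. As $\overline A$ is abelian, $(x,1)$ is central in $\overline A\times\overline A''$. So if this multiplicity is nonzero, then $(x,1)\in\Gamma$, that is $x\in\Gamma\cap\overline A$, and it equals the multiplicity of $\xi\otimes1$ in the functions on $(\overline A\times\overline A'')/\Gamma$. This is nonzero only if $\xi$ is trivial on $\mathrm{pr}_1(\Gamma)\supset\Gamma\cap\overline A$. The two non-special constituents of $\mathbb ZC$ sit at $((g,1),1\otimes\varepsilon)$ and $((1,g),\varepsilon\otimes1)$. They give $(g,1),(1,g)\in\Gamma\cap\overline A$, so $\Gamma\cap\overline A=\overline A$; but $1\otimes\varepsilon$ is not trivial on $\overline A$, a contradiction.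 $\square$
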